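# Where positivity of the Kobayashi pseudo-volume form fails

## 1. A natural guess about $\sqrt{-1}\,\partial\bar\partial\log V$

Let $X$ be a projective manifold with ample canonical bundle $K_X$. It carries a canonical pseudo-volume form, built from holomorphic maps of the ball into $X$. In the examples that one can compute, this form looks negatively curved in the sense of differential geometry: it is the Poincaré volume form or something similar. So the first guess is that it always has positive curvature in the sense of line bundles. This is a conjecture of H. Tsuji, stated in "Curvatures of Carathéodory pseudo-volume forms and its applications" (http://www.cajpn.org/complex/conf10/4.kikuta.pdf):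

> The curvature current of the Kobayashi pseudo-volume form is positive over a projective manifold with ample canonical bundle.

We shall see that this is true in dimension $1$ and false in every dimension $n\ge 2$. First we fix the definitions.

**Definition (Kobayashi pseudo-volume form).** Let $X$ be a connected complex manifold of dimension $n$, and $\mathbb B=\mathbb B^n\subset\mathbb C^n$ the unit ball with Poincaré volume form $v_1=2^n(1-|z|^2)^{-(n+1)}\bigwedge_\alpha dz^\alpha\wedge d\bar z^\alpha$ (up to the usual normalizing factor). At $x\in X$, $v_X^K$ is the infimum of $(f^{-1})^*v_1$ at $x$ over all holomorphic $f:\mathbb B\to X$ with $f(0)=x$ that are locally biholomorphic at $0$.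

In local coordinates $x$ write $v^K_X=V\bigwedge_\alpha\sqrt{-1}\,dx^\alpha\wedge d\bar x^\alpha$ and put
$$S_X(x)=\sup\Big\{\big|\det \tfrac{\partial (x\circ f)}{\partial z}(0)\big| : f:\mathbb B\to X\ \text{holomorphic},\ f(0)=x\Big\}.$$
At $0$ the form $v_1$ is a constant times the Euclidean form, so $(f^{-1})^*v_1$ at $x$ has density a constant times $|\det f'(0)|^{-2}$. Hence
$$V=\kappa_n\,S_X^{-2}, \tag{1}$$
where $\kappa_n>0$ depends only on $n$ and the normalization. Degenerate maps contribute $0$ to the supremum and do not matter, since $S_X>0$: small coordinate balls give nondegenerate maps. If $S_X(x)=\infty$, then $V(x)=0$. **Big maps mean small volume**: this is the only thing to keep in mind about (1). We write $Jf=\det f'$ for Jacobian determinants in given coordinates.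

The inverse of $v^K_X$ is a singular Hermitian metric on $K_X$, and its curvature current is, up to a positive constant, $\sqrt{-1}\,\partial\bar\partial\log V$. A change of coordinates changes $\log V$ by $\log|\det|^2$ of an invertible holomorphic matrix, which is pluriharmonic, so the current is well defined wherever $\log V$ is locally integrable.

**Facts on psh functions.** "Psh" abbreviates plurisubharmonic. A locally integrable $h$ satisfies $\sqrt{-1}\,\partial\bar\partial h\ge0$ as a current if and only if there is a psh function $u$ with $u=h$ almost everywhere. A psh function is at each point the limit of its averages over balls shrinking to that point. Restricted to a closed disc (the image of an affine, or just holomorphic, map from a neighborhood of a closed disc), it obeys the maximum principle: its value at the center is at most its supremum over the boundary circle.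

So the question is: is $\log V$ psh, up to a null set?

**Lemma 1.** On every $X$, $S_X$ is lower semicontinuous, so $V$ is upper semicontinuous.

*Proof.* Let $f:\mathbb B\to X$ be nondegenerate at $0$ with $f(0)=x$. For $a$ near $0$ the map $z\mapsto f(a+(1-|a|)z)$ is defined on $\mathbb B$, sends $0$ to $f(a)$, and has Jacobian $(1-|a|)^nJf(a)$ at $0$. So $S_X(f(a))\ge(1-|a|)^n|Jf(a)|$. The right side is continuous in $a$ and equals $|Jf(0)|$ at $a=0$, and $f$ maps neighborhoods of $0$ onto neighborhoods of $x$. Hence $\liminf_{y\to x}S_X(y)\ge|Jf(0)|$; take the supremum over $f$. $\square$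

## 2. Balls, polydiscs and curves

We use Schwarz–Pick in this form: if $h:\mathbb B\to\Delta$ is holomorphic ($\Delta$ the unit disc), then $\|h'(0)\|\le 1-|h(0)|^2\le1$. Indeed, apply the one-variable statement to $\lambda\mapsto h(\lambda v)$ for each unit vector $v$.

We also use lifting: if $p:\tilde X\to X$ is the universal covering, every $f:\mathbb B\to X$ with $f(0)=p(\tilde x)$ lifts to $\tilde f$ with $\tilde f(0)=\tilde x$. So in coordinates of $\tilde X$ one has $S_X\circ p=S_{\tilde X}$.

**The disc, and curves.** Schwarz–Pick and the disc automorphisms give $S_\Delta(z)=1-|z|^2$, so $\log V=\text{const}-2\log(1-|z|^2)$, which is strictly subharmonic. By lifting, this settles compact curves of genus $\ge2$.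

**The ball.** If $f:\mathbb B\to\mathbb B$ and $f(0)=0$, then $f'(0)$ has operator norm $\le1$, so $|Jf(0)|\le1$; thus $S_{\mathbb B}(0)=1$. An automorphism taking $0$ to $a$ has Jacobian of modulus $(1-|a|^2)^{(n+1)/2}$ at $0$. So $\log V=\text{const}-(n+1)\log(1-|z|^2)$: psh again.

**The polydisc.** If $f:\mathbb B\to\Delta^n$, the rows of $f'(0)$ have norm $\le1$, so $|Jf(0)|\le1$ by Hadamard's inequality. The inclusion $\mathbb B\subset\Delta^n$ attains $1$ at the origin. By automorphisms $S_{\Delta^n}(x)=\prod_k(1-|x_k|^2)$, and $\log V=\text{const}-2\sum_k\log(1-|x_k|^2)$ is psh. By lifting, products of curves of genus $\ge2$ satisfy the conjecture.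

## 3. Convex universal covers, and what convexity is used for

All the models so far are convex domains, and convexity alone gives the result.

**Theorem 1 (positive results).** (a) The conjecture holds for $n=1$. Hence, by Theorem 2 below, it holds in dimension $n$ if and only if $n=1$. (b) If the universal cover of an $n$-dimensional complex manifold $X$ is biholomorphic to a convex domain in $\mathbb C^n$, then, in the coordinates of that domain, $\log V$ is a convex function with values in $[-\infty,\infty)$. Hence it is psh or $\equiv-\infty$.

*Proof of (a).* For $n=1$, $K_X$ ample means genus $\ge2$. The universal cover is $\Delta$, and by Section 2 $\log V$ pulls back to $\log(1-|z|^2)^{-2}$ plus a constant, with $\sqrt{-1}\,\partial\bar\partial\log(1-|z|^2)^{-2}>0$. The second sentence follows once Theorem 2 is proved.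

*Proof of (b).* By lifting we may replace $X$ by a convex domain $\Omega$. The purpose of the argument is to show that $S_\Omega^{1/n}$ is concave, by averaging maps.

Let $x_0,x_1\in\Omega$, $t\in[0,1]$, and let $f_i:\mathbb B\to\Omega$ with $f_i(0)=x_i$ be nondegenerate at $0$. By polar decomposition $f_i'(0)=P_iU_i$, with $P_i$ positive definite Hermitian and $U_i$ unitary. Since $U_i^{-1}$ preserves $\mathbb B$, we may replace $f_i$ by $f_i\circ U_i^{-1}$ and assume $f_i'(0)=P_i$; the modulus of the Jacobian has not changed. Put $g=(1-t)f_0+tf_1$. As $\Omega$ is convex, $g$ maps $\mathbb B$ into $\Omega$; also $g(0)=(1-t)x_0+tx_1$ and $g'(0)=(1-t)P_0+tP_1$. Minkowski's determinant inequality says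
$$\det\big((1-t)P_0+tP_1\big)^{1/n}\ge(1-t)(\det P_0)^{1/n}+t(\det P_1)^{1/n}.$$
(Proof: multiply by $P_0^{-1/2}$ on both sides. Let $\mu_k>0$ be the eigenvalues of $P_0^{-1/2}P_1P_0^{-1/2}$ and $d_k=(1-t)+t\mu_k$. The claim becomes $\prod_k\big(\frac{1-t}{d_k}\big)^{1/n}+\prod_k\big(\frac{t\mu_k}{d_k}\big)^{1/n}\le1$, and by the arithmetic–geometric inequality the left side is at most $\frac1n\sum_k\frac{(1-t)+t\mu_k}{d_k}=1$.)

Taking suprema over $f_0$ and $f_1$, we see that $S_\Omega^{1/n}$ is concave with values in $(0,\infty]$. So $\log V_\Omega=\log\kappa_n-2n\log S_\Omega^{1/n}$ is convex with values in $[-\infty,\infty)$. If $S_\Omega(x_0)=\infty$ and $x\in\Omega$, extend the segment from $x_0$ to $x$ slightly beyond $x$ inside the open set $\Omega$: then $x=(1-t)x_0+tx_1$ with $t<1$, and concavity gives $S_\Omega(x)=\infty$. So $\log V_\Omega$ is either $\equiv-\infty$ or a finite convex function, which is psh. $\square$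

**Where this stops.** Convexity was used at one point: that $(1-t)f_0+tf_1$ stays in $\Omega$. Nothing replaces it in general. In $\{|x_1x_2|<1\}\subset\mathbb C^2$ the points $(3,0)$ and $(0,3)$ lie in the domain, and their midpoint $(\frac32,\frac32)$ does not; already constant maps cannot be averaged.

There is also no formal reason for positivity, because $V$ is an infimum. Suppose that $f_a:\mathbb B\to X$ depends holomorphically on $a$ in a neighborhood of $|a|\le r$, with $Jf_a(0)\neq0$, and that $f_0$ is extremal, that is, $|Jf_0(0)|=S_X(f_0(0))$. Assume the centers $f_a(0)$ stay in one coordinate chart. Then $\log V(f_a(0))\le\log\kappa_n-2\log|Jf_a(0)|$, whose right side is harmonic in $a$ and agrees with the left side at $a=0$. So the mean of $\log V(f_a(0))$ over $|a|=r$ is at most its value at $a=0$. This is the sub-mean value inequality in the wrong direction. It suggests looking for a domain where $V$ is large at one point and small on a circle around it.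

## 4. The domain $\{|x_1x_2|<1\}$

Let $D=\{x\in\mathbb C^2:|x_1x_2|<1\}$. We claim
$$S_D(0)=2,\qquad S_D(x)=\infty\ \text{ for } x\neq0 .$$

*Away from the origin.* If $x_1\ne0$, choose $\varepsilon>0$ with $|x_1|(|x_2|+\varepsilon)<1$ and put $f(z)=(x_1e^{Mz_1},\,e^{-Mz_1}(x_2+\varepsilon z_2))$. The exponentials cancel in $f_1f_2=x_1(x_2+\varepsilon z_2)$, so $f(\mathbb B)\subset D$. And $|Jf(0)|=M|x_1|\varepsilon\to\infty$ as $M\to\infty$. If $x_2\ne0$, exchange the coordinates.

*At the origin, lower bound.* $f(z)=\sqrt2\,(z_1,z_2)$ has $|f_1f_2|=2|z_1z_2|\le|z_1|^2+|z_2|^2<1$ and Jacobian $2$.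

*At the origin, upper bound.* This is the case $n=2$ of the next lemma, stated with the extra coordinates that will be needed.

**Lemma 2.** Let $F:\mathbb B\to\mathbb C^n$ be holomorphic ($n\ge2$) with $F(0)=0$, $|F_1F_2|\le1$, and $|F_k|\le1$ for $k\ge3$. Then $|JF(0)|\le2$.

*Proof.* *First, pass to linear parts.* Let $\ell_k(z)=\langle z,a_k\rangle$ be the linear part of $F_k$. Since $F_1(0)=F_2(0)=0$, the degree-2 homogeneous part of $F_1F_2$ is $\ell_1\ell_2$, and
$$\ell_1\ell_2(z)=\frac1{2\pi}\int_0^{2\pi}(F_1F_2)(e^{i\theta}z)\,e^{-2i\theta}\,d\theta .$$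
So $|\ell_1\ell_2|\le1$ on $\mathbb B$, hence on $\overline{\mathbb B}$. The same argument with $e^{-i\theta}$ gives $|\ell_k|\le1$ on $\mathbb B$, that is, $\|a_k\|\le1$, for $k\ge3$.

*Next, reduce to $a_1,a_2$.* The rows of $F'(0)$ are the conjugates of the $a_k$. The modulus of the determinant is $|a_1\wedge a_2|$ times the product over $k\ge3$ of the distances from $a_k$ to the span of $a_1,\dots,a_{k-1}$ (this is the Hadamard–Fischer inequality once we bound each distance by $\|a_k\|$). Hence
$$|JF(0)|\le|a_1\wedge a_2|\prod_{k\ge3}\|a_k\|\le|a_1\wedge a_2| .$$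

*Finally, bound $|a_1\wedge a_2|$.* If $a_1,a_2$ are dependent it is $0$. Otherwise let $e,e'$ be unit vectors proportional to $a_1,a_2$, with phases chosen so that $\langle e,e'\rangle=\cos\theta\ge0$, $\theta\in(0,\pi/2]$. Test $\ell_1\ell_2$ at the unit vector $z=(e+e')/\|e+e'\|$. As $\|e+e'\|^2=2+2\cos\theta$,
$$|\langle z,e\rangle\langle z,e'\rangle|=\frac{(1+\cos\theta)^2}{2+2\cos\theta}=\frac{1+\cos\theta}2 ,$$
so $\|a_1\|\|a_2\|\,\frac{1+\cos\theta}2\le1$. Therefore
$$|a_1\wedge a_2|=\|a_1\|\|a_2\|\sin\theta\le\frac{2\sin\theta}{1+\cos\theta}=2\tan\frac\theta2\le2.\qquad\square$$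

So on $D$ the function $V$ equals $\kappa_2/4$ at the origin and $0$ everywhere else: as strong a violation of the sub-mean value property as possible. But a single point has measure zero and cannot be seen by a current. We truncate $D$, so that $V$ becomes positive and the excess near $0$ spreads to an open set.

## 5. A bounded version $P$

Fix $n\ge2$ and $\Lambda>1$. Put
$$M=3\cdot2^n\sqrt\Lambda,\qquad R=e^M,$$
$$P=\{x\in\mathbb C^n:|x_1|<R,\ |x_2|<R,\ |x_1x_2|<1,\ |x_k|<1\ (k\ge3)\},$$
and let $\bar P$ be the compact set given by the corresponding inequalities $\le$. Put also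
$$G=\{|x_1|<1,\ |x_2|<\tfrac14,\ |x_k|<\tfrac12\ (k\ge3)\}\subset P,\qquad A_0=G\cap\{|x_1|>\tfrac12\}.$$

**Lemma 3.** For every $x\in A_0$ there is a holomorphic $f:\mathbb B\to P$ with $f(0)=x$ and $|Jf(0)|\ge3\sqrt\Lambda$.

*Proof.* Take the map of Section 4 with the value of $M$ just fixed:
$$f(z)=\big(x_1e^{Mz_1},\ e^{-Mz_1}(x_2+\tfrac12z_2),\ x_3+\tfrac12z_3,\dots,x_n+\tfrac12z_n\big).$$
For $z\in\mathbb B$: $|f_1|<e^M=R$; $|f_2|<e^M\cdot\frac34<R$; $|f_1f_2|=|x_1||x_2+\frac12z_2|<\frac34<1$; and $|f_k|<1$ for $k\ge3$. So $f(\mathbb B)\subset P$, and $f(0)=x$. The matrix $f'(0)$ is triangular, with determinant of modulus $M|x_1|2^{-(n-1)}\ge M2^{-n}=3\sqrt\Lambda$. $\square$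

On the other side, $S_P\le3$ near $0$. Otherwise there are $x^{(i)}\to0$ and $f_i:\mathbb B\to P$ with $f_i(0)=x^{(i)}$, $|Jf_i(0)|>3$. By Montel a subsequence converges to some $F:\mathbb B\to\bar P$ with $F(0)=0$ and $|JF(0)|\ge3$, against Lemma 2. So $V_P\ge\kappa_n/9$ near $0$ and $V_P\le\kappa_n/(9\Lambda)$ on $A_0$, which contains the circle $|x_1|=\frac34$, $x_2=\dots=x_n=0$ around the origin. The function $\log V_P$ is not psh.

This is a bounded domain and not yet a projective manifold. By Theorem 1(b), no convex domain could have played the role of $P$.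

## 6. The theorems, and why a product of curves is not enough

**Theorem 2 (disproof).** For every $n\ge2$ there is a connected projective manifold $X$ of dimension $n$ with $K_X$ ample, and a nonempty open set $E\subset X$ with holomorphic coordinates, such that $\log V$ is locally bounded on $E$ and $\sqrt{-1}\,\partial\bar\partial\log V$ is not a positive current on $E$.

For the stronger form, recall the Kobayashi–Royden metric: for a tangent vector $v$ at $x$, $k_X(v)$ is the infimum of $|c|$ over all $c$ and all holomorphic $f:\Delta\to X$ with $f(0)=x$ and $c\,f'(0)=v$. For example, $k_\Delta(\partial_z)=1/(1-|z|^2)$ at $z$, and $k_{\mathbb C}=0$. It is upper semicontinuous. $X$ is Kobayashi hyperbolic if its Kobayashi pseudodistance is a distance; it then induces the topology of $X$.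

**Theorem 3 (stronger form).** Let $n\ge2$, $\Lambda>1$, $A>0$. Then $X$ in Theorem 2 can be chosen so that moreover:

1. $X$ is Kobayashi hyperbolic and $v^K_X$ is continuous and strictly positive.
2. There are coordinates $x$ on an open set $E\subset X$, containing the closed disc $\delta(\zeta)=(\zeta,0,\dots,0)$, $|\zeta|\le3/4$, with $V(\delta(0))\ge\Lambda\max_{|\zeta|=3/4}V(\delta(\zeta))$.
3. The inequality $\sqrt{-1}\,\partial\bar\partial(\log V\circ\delta)\ge-A\,k_X(\delta'(\zeta))^2\,\sqrt{-1}\,d\zeta\wedge d\bar\zeta$ fails on $\{|\zeta|<7/8\}$.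

So even a bound $\ge-A(n)\,k_X^2$ along discs, with $A(n)$ depending only on $n$, is false.

How can one place $P$ inside a compact $X$? Suppose $E\subset X$ is open and $E\cong P$. Lemma 3 survives at once: maps into $P$ are maps into $X$, so $S_X\ge3\sqrt\Lambda$ on $A_0$. The danger is at the origin: maps $\mathbb B\to X$ may leave $E$, and $S_X$ may be much larger than $S_P$.

The danger is real. Let $Y$ be a product of $n$ curves of genus $\ge2$, containing an open $E\cong P$ (we construct one below). By Section 2, $\log V_Y$ is continuous and psh. Lemma 3 gives $V_Y\le\kappa_n/(9\Lambda)$ on the circle $|x_1|=\frac34$, $x_2=\dots=x_n=0$. The maximum principle then forces $S_Y\ge3\sqrt\Lambda$ at the origin of $E$: there must be large maps that leave $E$. We need to forbid these maps without forbidding the maps into $E$.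

## 7. Branch divisors as barriers

Start with the simplest double cover, $\{\xi^2=w\}\to\mathbb C$, $(\xi,w)\mapsto w$. If a holomorphic map $F$ into the $w$-line lifts to the cover, then $F=g^2$, so $F$ has no simple zero: a liftable map cannot cross the branch point as a local coordinate does. Over a simply connected set avoiding $w=0$, by contrast, every map lifts.

In general let $Y$ be a complex manifold, $N$ a line bundle on it, and $\tau\in H^0(Y,N^{2})$ a section whose zero divisor $D$ is smooth and reduced, that is, $d\tau\ne0$ at each zero of $\tau$ (in a trivialization). Put $\pi:X=\{\xi\in\mathrm{Tot}(N):\xi^2=\tau\}\to Y$.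

**Lemma 4.** Let $g:\mathbb B\to X$ be holomorphic and $F=\pi\circ g$. If $F(c)\in D$, then $F$ is not locally biholomorphic at $c$.

*Proof.* Let $\xi$ also denote the tautological section of $\pi^*N$, so $\xi^2=\pi^*\tau$. Then $F^*\tau=(g^*\xi)^2$. In a trivialization this is the square of a function vanishing at $c$, so its differential vanishes at $c$. If $F$ were biholomorphic near $c$, the differential of $F^*\tau$ at $c$ would be nonzero, since $d\tau\neq0$ at $F(c)$. $\square$

So a branch divisor is a barrier for locally biholomorphic maps. If $D$ avoids $E$, the maps into $E$ still lift. The plan is to take a sequence of covers $X_j$ of a product of curves $Y$, whose branch divisors $D_j$ avoid the compact set where $P$ sits and become dense in its complement as $j\to\infty$. A limit, as $j\to\infty$, of maps to $X_j$ pushed down to $Y$, if nondegenerate, should be trapped in the closure of $E$, where Lemma 2 applies.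

## 8. Construction of the covers $X_j$

**Step 1: a product of curves containing $P$.** Let $C$ be a compact Riemann surface of genus $\ge2$ and $\varphi:C\to\mathbb P^1$ a nonconstant holomorphic map. It has finitely many critical values. Composing with a Möbius map (move a noncritical value to $0$, then scale), we may assume that $\varphi$ has no critical value in $T=\{|x|<R'\}$ for some $R'>R$. Then $\varphi^{-1}(T)\to T$ is a proper local biholomorphism, so a finite covering, and $T$ is simply connected. So $\varphi^{-1}(T)$ is a disjoint union of open sets mapped biholomorphically onto $T$. Let $U$ be one of them. Put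
$$Y=C\times\cdots\times C\ (n\text{ factors}),\quad \Phi=\varphi\times\cdots\times\varphi:Y\to(\mathbb P^1)^n,\quad L=\Phi^*\mathcal O(1,\dots,1),\quad Z=\Phi^{-1}(\bar P).$$

- $K_Y$ is ample: it is the tensor product of the pullbacks of $K_C$ from the factors, and $\deg K_C>0$. $L$ is globally generated as a pullback of a globally generated bundle, and ample because $\Phi$ is finite and $\mathcal O(1,\dots,1)$ is ample.
- $Z$ is compact, and since $\bar P\subset T^n$ it lies in $\Phi^{-1}(T^n)$, a finite disjoint union of open sets mapped biholomorphically onto $T^n$. One of these is $U^n$, on which $x=\Phi$ serves as coordinates.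
- Put $E=U^n\cap\Phi^{-1}(P)\cong P$ and $\bar E=U^n\cap Z\cong\bar P$, and let $o\in E$ be the point with $x(o)=0$. Since $U^n$ is open and closed in $\Phi^{-1}(T^n)$, the set $\bar E$ is open and closed in $Z$.

**Step 2: sections that separate points from $Z$.** We need divisors through any given point outside $Z$ that avoid $Z$.

**Lemma 5.** For every $q\in Y\setminus Z$ there is $s\in H^0(Y,L)$ with $s(q)=0$ and $s$ nowhere zero on $Z$.

*Proof.* Let $y=\Phi(q)\notin\bar P$, let $[X_k:W_k]$ be homogeneous coordinates with $x_k=X_k/W_k$, and put $r_1=r_2=R$, $r_k=1$ for $k\ge3$. There are two cases.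

- Some $y_k=[b:a]$ is $\infty$ or satisfies $|y_k|>r_k$. Take $s=\Phi^*\big[(aX_k-bW_k)\prod_{l\ne k}W_l\big]$. On $\bar P$ all $W_l\ne0$. If $a=0$, the first factor is $-bW_k\neq0$ there; if $a\ne0$, it vanishes only for $x_k=b/a$, which has modulus $>r_k$.
- All $|y_k|\le r_k$ and $|y_1y_2|>1$. Take $s=\Phi^*\big[(X_1X_2-y_1y_2W_1W_2)\prod_{l\ge3}W_l\big]$. On $\bar P$ all $W_l\neq0$ and $|x_1x_2|\le1<|y_1y_2|$, so it does not vanish.

In both cases $s(q)=0$. $\square$

**Step 3: branch divisors that avoid $Z$ and become dense outside it.** Fix a distance on $Y$ inducing its topology; $\beta(q,r)$ denotes its open balls. Let $(q_i)_{i\ge1}$ be a dense sequence in $Y\setminus Z$, and $s_i$ a section as in Lemma 5 for $q_i$. Put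
$$\sigma_j=(s_1\cdots s_j)^2\in H^0(Y,L^{2j}).$$
It has no zero on $Z$ and vanishes at $q_1,\dots,q_j$. Its divisor is far from smooth and reduced, so we perturb it. As $L^{2j}$ is globally generated, Bertini's theorem says that outside a proper algebraic subset of $H^0(Y,L^{2j})$ the zero divisor of a section is smooth and reduced. So there are such $\tau_j$ arbitrarily close to $\sigma_j$; let $D_j$ be the divisor of $\tau_j$. If $\tau_j$ is close enough to $\sigma_j$, then:

* (i) $\tau_j$ has no zero on $Z$;
* (ii) $D_j$ meets $\beta(q_i,1/j)$ for $i=1,\dots,j$.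

For (i), note that the norm of $\sigma_j$ has a positive minimum on the compact set $Z$. For (ii), fix $i\le j$. Since $\sigma_j\not\equiv0$ and $Y$ is connected, $\sigma_j$ is not identically zero near $q_i$, so in a coordinate and trivializing chart it is not identically zero on some complex line through $q_i$. On that line choose a closed disc centered at $q_i$, contained in $\beta(q_i,1/j)$, with $\sigma_j\ne0$ on its boundary. By Rouché's theorem a section uniformly close enough to $\sigma_j$ has as many zeros in the disc as $\sigma_j$, so at least one. There are finitely many conditions for each $j$. We fix such $\tau_j$.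

**Step 4: the double covers.** Let
$$\pi_j:X_j=\{\xi\in\mathrm{Tot}(L^j):\xi^2=\tau_j\}\to Y.$$

- *$X_j$ is smooth.* The differential of the local equation is $2\xi\,d\xi-d\tau_j$. It is nonzero if $\xi\ne0$; if $\xi=0$ then $\tau_j=0$ and $d\tau_j\ne0$.
- *$X_j$ is projective.* $\pi_j$ is finite, and the pullback of an ample bundle by a finite map is ample.
- *$X_j$ is connected.* $Y\setminus D_j$ is connected, being the complement of a proper analytic subset. $D_j\ne\emptyset$ by (ii), and near a point of $D_j$ we can use $w=\tau_j$ as a coordinate, so going around $w=0$ exchanges the two values of $\xi=\sqrt w$. Hence the part of $X_j$ over $Y\setminus D_j$ is connected, and it is dense.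
- *$K_{X_j}$ is ample.* We have
$$K_{X_j}=\pi_j^*(K_Y\otimes L^j) \tag{2}$$
(Barth–Hulek–Peters–Van de Ven, *Compact Complex Surfaces*, I.17; the local computation holds in all dimensions). Here is the computation. Near a point of $D_j$ take coordinates $(w,y_2,\dots,y_n)$ on $Y$ with $w=\tau_j$; then $(\xi,y_2,\dots,y_n)$ are coordinates on $X_j$ and $\pi_j^*(dw\wedge dy_2\wedge\cdots)=2\xi\,d\xi\wedge dy_2\wedge\cdots$. So $\pi_j^*K_Y\to K_{X_j}$ vanishes exactly, and to order one, on $\{\xi=0\}$, which is also the divisor of the tautological section of $\pi_j^*L^j$. This gives (2). As $K_Y\otimes L^j$ is ample and $\pi_j$ is finite, $K_{X_j}$ is ample.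

**Step 5: a copy of $P$ in $X_j$.** $P$ is star-shaped about $0$, so $E$ is simply connected. Since $\tau_j\ne0$ on $E\subset Z$, the cover is unbranched over $E$ and $\pi_j^{-1}(E)$ consists of two copies of $E$. Let $E_j$ be one of them, with coordinates $x=\Phi\circ\pi_j$, so $E_j\cong P$. Let $S_j$ and $V_j=\kappa_nS_j^{-2}$ denote $S_{X_j}$ and $V$ in these coordinates on $E_j$. Since $P\cong E_j\subset X_j$, Lemma 3 gives, for all $j$,
$$S_j\ge3\sqrt\Lambda,\quad\text{i.e.}\quad V_j\le\frac{\kappa_n}{9\Lambda}\qquad\text{on }A_0. \tag{3}$$

## 9. The bound $S_j\le3$ near the origin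

**Lemma 6.** There are $j_0$ and a neighborhood $N$ of $0$ in $P$ such that, for all $j\ge j_0$, $S_j\le3$ on $N$, i.e. $V_j\ge\kappa_n/9$ on $N$.

*Proof.* Suppose not. Applying the negation with $j_0=i$ and $N$ the part of $P$ in the ball of radius $1/i$, we get $j_i\to\infty$, points $x^{(i)}\to0$, and holomorphic $g_i:\mathbb B\to X_{j_i}$ such that $g_i(0)\in E_{j_i}$ has coordinate $x^{(i)}$ and the Jacobian of $g_i$ at $0$ has modulus $>3$. Put $F_i=\pi_{j_i}\circ g_i:\mathbb B\to Y$. The targets of the $g_i$ vary, but the $F_i$ all map to the fixed manifold $Y$, and $F_i(0)\to o$.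

**Step 1: extract a limit.** Let $\rho:\Delta^n\to Y$ be the universal covering and $\rho(\hat o)=o$. For large $i$ lift $F_i$ to $\hat F_i:\mathbb B\to\Delta^n$ with $\hat F_i(0)\to\hat o$, which is possible since $\rho$ is biholomorphic near $\hat o$. By Montel, after passing to a subsequence, $\hat F_i\to\hat F$ locally uniformly, with $\hat F:\mathbb B\to\overline\Delta{}^n$. Since $\hat F(0)=\hat o\in\Delta^n$, the maximum principle in each component gives $\hat F(\mathbb B)\subset\Delta^n$. Put $F=\rho\circ\hat F$. Then $F_i\to F$ locally uniformly, with derivatives (in charts), so $F(0)=o$ and $|JF(0)|\ge3$ in the coordinates $x$. In particular $F$ is nondegenerate.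

**Step 2: the limit is trapped, $F(\mathbb B)\subset Z$.** Suppose it is not. Then $F^{-1}(Y\setminus Z)$ is open and nonempty. The set where $F$ is locally biholomorphic is the complement of a proper analytic subset of $\mathbb B$ (proper because $JF(0)\ne0$), hence dense. So there is $a\in\mathbb B$ with $F(a)\notin Z$ and $F'(a)$ invertible.

We claim that the $F_i$, for $i$ large, are injective and locally biholomorphic on a fixed ball $b$ about $a$, and cover a fixed neighborhood $W\subset Y\setminus Z$ of $F(a)$. Work in a chart of $Y$ near $F(a)$ and put $B=F'(a)$. Choose $r>0$ so small that $F$ maps the closed ball of radius $r$ about $a$ into the chart and $\|B^{-1}F'-I\|\le\frac14$ on it. Let $b$ be the open ball. For $i$ large, $F_i(b)$ lies in the chart and $\|B^{-1}F_i'-I\|\le\frac12$ on $b$. Then $B^{-1}F_i-\mathrm{id}$ is $\frac12$-Lipschitz on $b$. Hence $F_i$ is injective on $b$ with invertible derivative, and by the contraction principle $B^{-1}F_i(b)$ contains the open ball of radius $r/2$ about $B^{-1}F_i(a)$. Since $F_i(a)\to F(a)$, it contains, for $i$ large, the ball of radius $r/4$ about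 $B^{-1}F(a)$. Let $W$ be the image of this last ball under $B$; for $r$ small it lies in the chart and in $Y\setminus Z$.

Now use density. Choose $m$ and $\varepsilon>0$ with $\beta(q_m,\varepsilon)\subset W$. For $i$ large, $j_i\ge m$ and $1/j_i<\varepsilon$, so by (ii) $D_{j_i}$ meets $\beta(q_m,1/j_i)\subset W\subset F_i(b)$. So there is $c\in b$ with $F_i(c)\in D_{j_i}$, and $F_i$ is locally biholomorphic at $c$. As $F_i=\pi_{j_i}\circ g_i$, this contradicts Lemma 4.

**Step 3: apply Lemma 2.** $F(\mathbb B)$ is connected, contains $o$ and lies in $Z$; as $\bar E$ is open and closed in $Z$ and contains $o$, $F(\mathbb B)\subset\bar E\cong\bar P$. So in the coordinates $x$, $F:\mathbb B\to\bar P$ with $F(0)=0$. Lemma 2 gives $|JF(0)|\le2$, against $|JF(0)|\ge3$. $\square$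

## 10. Proof of Theorem 2

Take $j\ge j_0$ and $X=X_j$, with the open set $E_j\cong P$. By Section 8, $X$ is a connected projective manifold with $K_X$ ample.

**Step 1: $\log V_j$ is measurable and locally bounded on $E_j$,** so its curvature current makes sense. By Lemma 1, $V_j$ is upper semicontinuous, hence Borel and locally bounded above. For the bound from below we bound $S_j$ from above. Since $E$ is simply connected, there is a holomorphic $\lambda:E\to\Delta^n$ with $\rho\circ\lambda=\mathrm{id}$. Let $f:\mathbb B\to X_j$ with $f(0)\in E_j$, and let $y=\pi_j(f(0))\in E$. Lift $\pi_j\circ f$ to $h:\mathbb B\to\Delta^n$ with $h(0)=\lambda(y)$. By Schwarz–Pick the rows of $h'(0)$ have norm $\le1$, so $|Jh(0)|\le1$. Near $0$ the coordinates of $f$ are $x\circ f=(\Phi\circ\rho)\circ h$. So $S_j\le|\det(\Phi\circ\rho)'(\lambda(y))|$ at this point, which is a continuous function on $E$, bounded on compact subsets.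

**Step 2: the contradiction.** Suppose $\sqrt{-1}\,\partial\bar\partial\log V_j\ge0$ on $E_j\cong P$. Then there is a psh $u$ on $P$ with $u=\log V_j$ almost everywhere. We must pass from "almost everywhere" to actual points on both sides.

- On the open set $A_0$, (3) gives $u\le\log\frac{\kappa_n}{9\Lambda}$ almost everywhere. Hence it holds everywhere on $A_0$, since $u$ is the limit of its averages over shrinking balls.
- $N\cap G\cap\{|x_1|<\frac18\}$ contains a neighborhood of $0$, so has positive measure. By Lemma 6 it contains a point $x$ with $u(x)=\log V_j(x)\ge\log\frac{\kappa_n}9$.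

For $|\zeta|\le\frac34$ we have $|x_1+\zeta|<\frac78$, so the closed disc $\{(x_1+\zeta,x_2,\dots,x_n):|\zeta|\le\frac34\}$ lies in $G$. For $|\zeta|=\frac34$ we have $\frac58<|x_1+\zeta|<\frac78$, so its boundary lies in $A_0$. The maximum principle on this disc gives
$$\log\frac{\kappa_n}9\le u(x)\le\log\frac{\kappa_n}{9\Lambda}<\log\frac{\kappa_n}9,$$
a contradiction. $\blacksquare$

So the conjecture is false in every dimension $n\ge2$. With Section 3 this also completes the proof of Theorem 1(a).

## 11. Proof of Theorem 3: continuity, and no lower bound by $k_X^2$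

Keep $j\ge j_0$, $X=X_j$, and let $E=E_j$ in the statement.

**Part 1.** *Hyperbolicity.* Let $h:\mathbb C\to X$ be holomorphic. Then $\pi_j\circ h$ lifts to $\Delta^n$, so it is constant by Liouville. Hence $h$ has values in a finite fiber of $\pi_j$ and is constant. As $X$ is compact, Brody's theorem shows that $X$ is Kobayashi hyperbolic.

*Continuity and positivity of $V$.* By Lemma 1, $S_X$ is lower semicontinuous and positive; it remains to show that it is finite and upper semicontinuous. Holomorphic maps $\mathbb B\to X$ are distance-decreasing for the Kobayashi distances, and $X$ is compact. So by Ascoli every sequence of them has a locally uniformly convergent subsequence, with holomorphic limit. Let $x_i\to x$ and let $f_i:\mathbb B\to X$ satisfy $f_i(0)=x_i$. A limit $f$ of a subsequence satisfies $f(0)=x$ and, in coordinates near $x$, $|Jf(0)|=\lim|Jf_i(0)|$ along it. Taking $x_i=x$ and $|Jf_i(0)|\to S_X(x)$ we find $S_X(x)=|Jf(0)|<\infty$. For general $x_i\to x$, taking $f_i$ with $|Jf_i(0)|\ge S_X(x_i)-1/i$ and first passing to a subsequence realizing $\limsup S_X(x_i)$, we find $\limsup S_X(x_i)\le|Jf(0)|\le S_X(x)$.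 So $S_X$ is continuous with values in $(0,\infty)$, and $V=\kappa_nS_X^{-2}$ is continuous and positive.

**Part 2.** The disc $\delta(\zeta)=(\zeta,0,\dots,0)$, $|\zeta|\le\frac34$, lies in $P$. By Lemma 6, $V(\delta(0))\ge\kappa_n/9$. For $|\zeta|=\frac34$ the point $\delta(\zeta)$ lies in $A_0$, so $V(\delta(\zeta))\le\kappa_n/(9\Lambda)$ by (3). This is the claim.

**Part 3.** *First, the Kobayashi–Royden length of $\delta'$ is small*, because $P$ contains long discs in the $x_1$-axis. For $|\zeta|<\frac78$ the disc $\eta\mapsto(\zeta+(R-1)\eta,0,\dots,0)$, $|\eta|<1$, lies in $P\cong E_j\subset X$: the first coordinate has modulus $<\frac78+R-1<R$, and $x_1x_2=0$. Its derivative at $0$ is $(R-1)\delta'(\zeta)$, so $k_X(\delta'(\zeta))\le\frac1{R-1}$.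

*Next, suppose the inequality in 3 held on $|\zeta|<\frac78$.* Since $\sqrt{-1}\,\partial\bar\partial|\zeta|^2=\sqrt{-1}\,d\zeta\wedge d\bar\zeta$, the continuous function
$$\log V\circ\delta+\frac{A}{(R-1)^2}|\zeta|^2$$
would have $\sqrt{-1}\,\partial\bar\partial\ge0$, so it would be subharmonic there. The maximum principle on $|\zeta|\le\frac34$ and the two bounds of part 2 would give
$$\log\frac{\kappa_n}9\le\log\frac{\kappa_n}{9\Lambda}+\frac{A}{(R-1)^2},\qquad\text{i.e.}\quad\log\Lambda\le\frac{A}{(R-1)^2},\quad R=e^{3\cdot2^n\sqrt\Lambda}. \tag{4}$$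
As $\Lambda$ grows, the left side of (4) grows and the right side tends to $0$. So for given $A$, (4) is false once $\Lambda$ is large. We are free to run the whole construction with a larger $\Lambda$, since this only strengthens 2. Hence 1, 2 and 3 hold simultaneously for a suitable $X$.

Finally, a bound $\ge-A(n)\,k_X^2$ along discs, with $A(n)$ depending only on $n$, would contradict 3 with any $A>0$ satisfying $A\ge A(n)$. $\blacksquare$
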